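\title{Syntactic multilinear formulas are stronger than syntactic multilinear branching programs of constant width}

\begin{abstract}
We prove that, over every field, polynomial-size syntactic multilinear formulas compute a family of polynomials that polynomial-size syntactic multilinear algebraic branching programs of constant width do not: $\text{sm-VBWBP}\subsetneq\text{sm-VNC}^1$. The separating polynomials are built from nested affine planes. For every fixed $w$ the construction gives polynomials in $n$ main variables that have polynomial-size syntactic multilinear programs of width $6w+2$, while width $w$ requires $2^{n^{5^{-w}}/(4w)}$ nodes. The proof bounds the expected rank of a coefficient matrix under a random partition of the variables, by induction on the width. A narrow program either falls into many short pieces, most of which are unbalanced, or contains a long stretch on which its width drops by one.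
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The models and the question}

Fix a field $K$. All classes below consist of families $(f_m)_{m\ge1}$ of polynomials over $K$, where $f_m$ has $\mathrm{poly}(m)$ variables and degree $\mathrm{poly}(m)$.

An \emph{arithmetic circuit} over $K$ is a directed acyclic graph whose input nodes are labeled by variables or by constants from $K$ and whose internal gates are $+$ or $\times$ gates of fan-in $2$. It is a \emph{formula} if every gate has fan-out at most $1$. It is \emph{syntactic multilinear} if, for every product gate $g=g_1\times g_2$, the subcircuits rooted at $g_1$ and at $g_2$ have no variable in common. It is \emph{layered} if its gates are partitioned into a sequence of layers so that every wire feeding a gate comes from a gate of the previous layer or from an input node. The \emph{width} of a layered circuit is the largest number of gates in a layer; input nodes can be read at any layer and are not counted.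

An \emph{algebraic branching program} (ABP) is a layered directed acyclic graph with a source $s$ and a sink $t$, with edges only between consecutive layers, each edge labeled by a variable or by a constant from $K$. Parallel edges are allowed. The program computes the sum, over all $s$--$t$ paths, of the product of the labels along the path. Its \emph{width} is the largest number of nodes in a layer and its \emph{size} is the number of nodes and edges. It is \emph{syntactic multilinear} (an \emph{sm-ABP}) if no variable occurs more than once on any $s$--$t$ path. The classes we compare are:
\begin{itemize}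
\item $\text{sm-VBWBP}$: families computed by sm-ABPs of constant width and polynomial size;
\item $\text{sm-VNC}^1$: families computed by syntactic multilinear circuits of polynomial size and logarithmic depth, or, equivalently, by syntactic multilinear formulas of polynomial size;
\item $\text{sm-VsSC}^0$: families computed by layered syntactic multilinear circuits of constant width and polynomial size.
\end{itemize}
It is known that $\text{sm-VBWBP}=\text{sm-VsSC}^0$ and that $\text{sm-VBWBP}\subseteq\text{sm-VNC}^1$. The question, which comes from \cite{thesis}, is whether this inclusion is strict.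

\subsection{Which answer to expect}\label{sec:guess}

An ABP of width $w$ computes an entry of a product of matrices of size at most $w\times w$, one matrix for each pair of consecutive layers. Width thus measures how many partial results are held at one time.

Without multilinearity, three partial results suffice to evaluate any formula. Let $E_{ab}$ be the $3\times3$ matrix units and let $\{a,b,c\}=\{1,2,3\}$. Using $E_{ac}E_{cb}=E_{ab}$ and the vanishing of all other products among $E_{ac},E_{cb},E_{ab}$, one multiplies out
\begin{align*}
(I+fE_{ab})(I+gE_{ab})&=I+(f+g)E_{ab},\\
(I+fE_{ac})(I+gE_{cb})(I-fE_{ac})(I-gE_{cb})&=I+fgE_{ab}.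
\end{align*}
Also $I-xE_{ab}=D(I+xE_{ab})D$, where $D$ is the identity matrix with the entry $(a,a)$ replaced by $-1$. By induction on the depth $d$ of a formula for $f$, each matrix $I\pm fE_{ab}$ is a product of at most $3\cdot4^d$ matrices whose entries are variables or constants. So formulas of logarithmic depth have ABPs of width $3$ and polynomial size, and one might expect the multilinear classes to coincide as well.

The product identity, however, places two copies of the program for $f$ one after the other and relies on cancellation; it gives no guarantee that a path avoids reading a variable in both copies. The simulation that visibly respects multilinearity behaves differently. A product of polynomials in disjoint variables is computed by concatenating programs, at no cost in width. A sum $G_1+\dots+G_d$ of polynomials that share variables is computed by placing the programs one after another together with two extra tracks of nodes, so that each path passes through one of them and bypasses the others. Each alternation between sums and products then costs two units of width. This suggests the opposite guess: the width must grow with the number of alternations. We show that the second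 guess is correct.

\subsection{Results}

Logarithms are to base $2$, and no assumption is made on $K$. For $k\ge1$ put
\[
n=2^{2^k},\qquad b_j=n^{2^{-j}}=2^{2^{k-j}}\quad(0\le j\le k),
\]
so that $b_0=n$, $b_{k-1}=4$ and $b_j=b_{j+1}^2$. For $1\le r\le k$, Section~\ref{sec:poly} defines an explicit polynomial $F_{k,r}$ in variables $x_1,\dots,x_n$ and a set $\Lambda$ of auxiliary variables, as a formula with $r$ nested levels of the form ``sum of products''.

\begin{theorem}\label{thm:sep}
Let $f_m=F_{k,k}$ with $k$ maximal such that $2^{2^k}\le m$, and let $f_m=0$ for $m<4$. Then $(f_m)\in\text{sm-VNC}^1\setminus\text{sm-VBWBP}$. Hence, by the known inclusion and equality above, $\text{sm-VBWBP}\subsetneq\text{sm-VNC}^1$ and $\text{sm-VsSC}^0\subsetneq\text{sm-VNC}^1$ over every field $K$.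
\end{theorem}

The separation follows from a quantitative lower bound.

\begin{theorem}\label{thm:lower}
Let $1\le r\le k$, let $w\ge1$ be an integer and let $Q=n^{5^{-w}}$. Assume that $Q\ge2^{2000w^2}$ and $b_{r-1}\le Q^{5/2}$. Then every sm-ABP of width at most $w$ that computes $F_{k,r}$ has at least $2^{Q/(4w)}$ nodes.
\end{theorem}

The next theorem is not needed for the separation. It shows that the width at which the lower bound stops is correct up to a constant factor.

\begin{theorem}\label{thm:sharp}
The polynomial $F_{k,r}$ has sm-ABPs of width at most $2r+2$ and size $\mathrm{poly}(n)$. Consequently: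
\begin{itemize}
\item[(a)] For every fixed $w\ge1$, the polynomials $F_{k,3w}$ $(k\to\infty)$ have polynomial-size sm-ABPs of width $6w+2$, but sm-ABPs of width $w$ need $2^{n^{5^{-w}}/(4w)}$ nodes for large $k$.
\item[(b)] $F_{k,k}$ has polynomial-size sm-ABPs of width $2\log\log n+2$. For large $k$, width at most $\frac14\log\log n$ forces size at least $2^{2^{(\log n)^{0.4}}}$.
\end{itemize}
\end{theorem}

Two assumptions of Theorem~\ref{thm:lower} are seen at once to be necessary. The condition $b_{r-1}\le Q^{5/2}$ says that the formula is nested deeply enough compared with $w$; without it the conclusion fails for fixed $r$, fixed $w\ge2r+2$ and large $k$, by the first sentence of Theorem~\ref{thm:sharp}. Syntactic multilinearity cannot be dropped either: $F_{k,r}$ has a formula of depth $O(\log n)$ (Lemma~\ref{lem:formula}), hence an unrestricted ABP of width $3$ and polynomial size by Section~\ref{sec:guess}.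

\subsection{The method}

Split the variables $x_i$ into two halves $Y$ and $Z$ and arrange the coefficients of a multilinear polynomial in a matrix, with rows indexed by monomials in $Y$ and columns by monomials in $Z$. No single partition can serve for a lower bound: if a perfect matching pairs $Y$ with $Z$, the product of $1+xx'$ over the matched pairs has the identity as its matrix and is computed in width $2$. We therefore use a distribution on partitions. The polynomial $F_{k,r}$ has full rank for every partition in the support (Sections~\ref{sec:poly} and~\ref{sec:rank}). A small program of width $w$ has exponentially small normalized rank in expectation (Section~\ref{sec:main}). This estimate rests on a probabilistic statement, that most members of a fixed family of disjoint sets are unevenly split between $Y$ and $Z$ (Section~\ref{sec:imb}), and on a structural one, that every sm-ABP can be cut into segments in which variables are local and the width drops (Section~\ref{sec:structure}). The theorems are deduced in Section~\ref{sec:proofs}.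

\section{The polynomials $F_{k,r}$}\label{sec:poly}

We want a small formula from which many products $\prod(1+xx')$ over perfect matchings arise by substituting $0$ and $1$ for auxiliary variables. A plain sum $\sum_c\lambda_c\prod(1+xx')$ of polynomial size offers only polynomially many matchings. If instead we first choose a partition of the variables into blocks and then choose a matching inside each block separately, the numbers of choices multiply while the formula sizes add. We repeat this at all scales $b_0>b_1>\dots>b_{r-1}$. To treat all pairs of variables alike, we take the partitions from affine planes.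

Recall that for a prime power $q$ the affine plane $\mathbb F_q^2$ has $q+1$ directions; that the lines of one direction (a \emph{parallel class}) partition the plane into $q$ sets of $q$ points; and that two distinct points lie on exactly one line.

We identify $x_i$ with $i\in[n]=\{1,\dots,n\}$ and define a rooted tree with levels $0,\dots,r-1$. Each vertex $\nu$ at level $j$ carries a \emph{block} $D_\nu\subseteq[n]$ of size $b_j$ and a list of partitions of $D_\nu$, called the \emph{classes} of $\nu$. The root has block $[n]$.
\begin{itemize}
\item Let $j<r-1$ and $q=b_{j+1}$, a power of $2$ with $q\ge4$. Then $|D_\nu|=q^2$. Fix an identification of $D_\nu$ with $\mathbb F_q^2$. The classes of $\nu$ are the $q+1$ parallel classes of lines. The vertex $\nu$ has one child for each line, and the block of the child is that line. The $q$ children whose lines form the class $c$ are the \emph{children in class $c$}.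
\item Let $j=r-1$. Then $|D_\nu|=2^e$ with $e=\log b_{r-1}\ge2$. Fix an identification of $D_\nu$ with $\mathbb F_2^e$. The classes are indexed by $c\in\mathbb F_2^e\setminus\{0\}$, and class $c$ is the partition into the pairs $\{a,a+c\}$. The vertex $\nu$ has no children.
\end{itemize}
For every vertex $\nu$ and class $c$ of $\nu$ take a new variable $\lambda_{\nu,c}$, and let $\Lambda$ be the set of all of them. Define
\[
F_\nu=\sum_c\lambda_{\nu,c}\prod_{\substack{\mu\text{ child of }\nu\\ \text{in class }c}}F_\mu\quad(j<r-1),
\qquad
F_\nu=\sum_c\lambda_{\nu,c}\prod_{\{x,x'\}\in\text{ class }c}(1+xx')\quad(j=r-1),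
\]
and let $F_{k,r}=F_{\mathrm{root}}$. The variables of $F_\nu$ are the $x_i$ in $D_\nu$ and the $\lambda_{\nu',c}$ with $\nu'$ in the subtree of $\nu$. Hence
\begin{equation}\label{eq:disjoint}
\text{the factors of each product }\lambda_{\nu,c}\textstyle\prod(\cdots)\text{ have pairwise disjoint sets of variables,}
\end{equation}
because the parts of one class are disjoint and the subtrees of distinct children are disjoint and do not contain $\nu$.

\begin{example}\label{ex:F11}
For $k=r=1$ we have $n=4$, the tree is a single vertex, and with $x_1,\dots,x_4$ identified with $00,01,10,11$,
\[
F_{1,1}=\lambda_1(1+x_1x_2)(1+x_3x_4)+\lambda_2(1+x_1x_3)(1+x_2x_4)+\lambda_3(1+x_1x_4)(1+x_2x_3).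
\]
For $k=r=2$ the $16$ variables form the plane $\mathbb F_4^2$, and $F_{2,2}$ is a sum of five terms, each a variable $\lambda$ times a product of four copies of $F_{1,1}$ on the four lines of a direction.
\end{example}

\begin{lemma}\label{lem:formula}
$F_{k,r}$ is computed by a syntactic multilinear formula with at most $n^3$ leaves and depth $O(\log n)$. In particular its degree and its number of variables are at most $n^3$.
\end{lemma}

\begin{proof}
The definition is a formula with gates of large fan-in. Replace each sum and product by a balanced binary tree; by \eqref{eq:disjoint} the result is syntactic multilinear. Let $\tau_j$ be the number of leaves of the formula for a vertex at level $j$. We show $\tau_j\le b_j^3$ by downward induction. At level $r-1$, with $b=b_{r-1}\ge4$, there are $b-1$ classes, each with one leaf $\lambda$ and three leaves $1,x,x'$ for each of $b/2$ pairs, so $\tau_{r-1}=(b-1)(1+\frac32b)\le b^3$. For $j<r-1$ and $q=b_{j+1}\ge4$,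
\[
\tau_j=(q+1)(1+q\tau_{j+1})\le(q+1)(1+q^4)=q^5+q^4+q+1\le q^6=b_j^3 .
\]
The sum and the products at a level-$j$ vertex have fan-in at most $b_j$, so level $j$ contributes depth $O(\log b_j)=O(2^{k-j})$, and the total depth is $O(2^k)=O(\log n)$.
\end{proof}

We next carry out the simulation sketched in Section~\ref{sec:guess}. It proves the upper bound in Theorem~\ref{thm:sharp}, and it is the example to keep in mind in Section~\ref{sec:structure}. The edges between two consecutive layers of an ABP form a \emph{step}, and the \emph{length} of the ABP is its number of steps.

\begin{figure}[ht]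
\centering
\begin{tikzpicture}[scale=1.05]
\draw (2,0) ellipse (1 and 0.45) node {$G_1$};
\draw (5,0) ellipse (1 and 0.45) node {$G_2$};
\draw (8,0) ellipse (1 and 0.45) node {$G_3$};
\draw (0,1.2) node[left] {$s$} -- node[above] {start track} (6,1.2);
\draw (4,-1.2) -- node[below] {done track} (10,-1.2) node[right] {$t$};
\draw (0,1.2) -- node[below left] {$\lambda_1$} (1,0);
\draw (3,1.2) -- node[right] {$\lambda_2$} (4,0);
\draw (6,1.2) -- node[right] {$\lambda_3$} (7,0);
\draw (3,0) -- (4,-1.2) (6,0) -- (7,-1.2) (9,0) -- (10,-1.2);
\draw plot[only marks,mark=*,mark size=1.3pt] coordinates
 {(0,1.2) (1,1.2) (2,1.2) (3,1.2) (4,1.2) (5,1.2) (6,1.2)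
  (4,-1.2) (5,-1.2) (6,-1.2) (7,-1.2) (8,-1.2) (9,-1.2) (10,-1.2)
  (1,0) (3,0) (4,0) (6,0) (7,0) (9,0)};
\end{tikzpicture}
\caption{An ABP for $\lambda_1G_1+\lambda_2G_2+\lambda_3G_3$ built from ABPs for $G_1,G_2,G_3$ (the ovals). Layers are vertical, edges point to the right, and unlabeled edges carry the constant $1$. Every path from $s$ to $t$ passes through exactly one oval, so the $G_c$ may share variables; the price is two more nodes per layer.}\label{fig:sum}
\end{figure}

\begin{lemma}\label{lem:upper}
For a vertex $\nu$ at level $j$, the polynomial $F_\nu$ has an sm-ABP without parallel edges, of width at most $2(r-j)+2$ and length at most $b_j^3$. In particular $F_{k,r}$ has an sm-ABP of width at most $2r+2$ and size $\mathrm{poly}(n)$.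
\end{lemma}

\begin{proof}
All programs below have $s$ alone in the first layer and $t$ alone in the last. The polynomial $1+xx'$ has width $2$ and length $2$: take two paths from $s$ to $t$ with labels $x,x'$ and $1,1$. A product is computed by identifying the sink of each program with the source of the next; lengths add and the width is the maximum of the widths. A sum $\sum_{c=1}^d\lambda_cG_c$ is computed as in Figure~\ref{fig:sum}. Place the programs for $G_1,\dots,G_d$ one after another, with one new step before each and one new step at the end. A \emph{start track}, a path with labels $1$, begins at the new source, and in the step before $G_c$ an edge labeled $\lambda_c$ leads from it to the source of $G_c$. A \emph{done track}, also with labels $1$, ends at the new sink, and in the step after $G_c$ an edge labeled $1$ leads to it from the sink of $G_c$. The width grows by at most $2$, and the length is $1+\sum_c(1+\text{length of }G_c)$. A path reads $\lambda_c$ and traverses $G_c$ for a single $c$, so by \eqref{eq:disjoint} and induction no variable repeats on a path.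

At level $r-1$, with $b=b_{r-1}$, each $G_c$ has width $2$ and length $b$, so $F_\nu$ has width at most $4$ and length $(b-1)(1+b)+1=b^2\le b^3$. For $j<r-1$ and $q=b_{j+1}\ge4$, each $G_c$ is a product of $q$ programs of length at most $q^3$; the width increases by $2$ and the length is at most $(q+1)(1+q^4)+1\le q^6=b_j^3$. For $j=0$ the length is at most $n^3$ and the width at most $2r+2\le 2\log\log n+2$, and without parallel edges the size is polynomial in $n$.
\end{proof}

\section{Rank under a random partition}\label{sec:rank}

\subsection{The random matching and partition}

Choose for every vertex $\nu$ of the tree a class $c_\nu$, uniformly and independently. Call the root \emph{active}, and call the children in class $c_\nu$ of an active vertex $\nu$ active. By induction on $j$, the blocks of the active vertices at level $j$ (the \emph{active level-$j$ blocks}) partition $[n]$. The pairs of the classes $c_\nu$ at the active vertices of level $r-1$ form a perfect matching of $[n]$, and every active block is a union of matched pairs. Finally toss an independent fair coin for each matched pair to decide which element goes to $Y$ and which to $Z$. Then $[n]=Y\sqcup Z$ with $|Y|=|Z|=n/2$.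 All probabilities and expectations refer to this experiment.

The matching is far from uniform among all perfect matchings, but at every scale $b_j$ it has the two properties we need: independence between blocks and uniformity of single partners inside a block.

\begin{lemma}\label{lem:partner}
Let $0\le j\le r-1$ and condition on the choices $c_\nu$ at all levels below $j$, that is, at levels $0,\dots,j-1$. Then the active level-$j$ blocks are determined, the matchings inside different active level-$j$ blocks are independent, and for $x$ in such a block $D$ the partner of $x$ is uniform on $D\setminus\{x\}$.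
\end{lemma}

\begin{proof}
The choices at levels $0,\dots,j-1$ determine which level-$j$ vertices are active. For any level-$j$ vertex $\nu$, the choices in the subtree of $\nu$ define a matching of $D_\nu$ by the same rule with $\nu$ as root, and this is the matching inside $D_\nu$ when $\nu$ is active. Different subtrees use disjoint sets of choices, which are independent of each other and of the conditioning. This gives independence.

We show by downward induction on $j$ that in the matching of $D_\nu$ the partner of $x$ is uniform. For $j=r-1$ the partner is $x+c_\nu$ with $c_\nu$ uniform among the nonzero vectors. Let $j<r-1$, $q=b_{j+1}$, and let $x'\ne x$ in $D_\nu$. If $c_\nu$ is not the class of the unique line through $x$ and $x'$, the two points lie in different lines of class $c_\nu$ and are not matched. The class of that line is chosen with probability $\frac1{q+1}$, and then, independently, the subtree of the child carrying the line matches $x$ with $x'$ with probability $\frac1{q-1}$. The product is $\frac1{q^2-1}=\frac1{|D_\nu|-1}$.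
\end{proof}

\subsection{The normalized rank}

From now on the auxiliary variables are treated as scalars: let $L=K(\Lambda)$ be the field of rational functions. Let $X\subseteq[n]$ and let $g\in L[X]$ be multilinear. Given $(Y,Z)$, let $M_X(g)$ be the matrix whose rows are indexed by the multilinear monomials in $Y\cap X$, whose columns are indexed by the multilinear monomials in $Z\cap X$, and whose entry is the coefficient in $g$ of the product of the two monomials. Put
\[
\rho_X(g)=\frac{\operatorname{rank}_LM_X(g)}{2^{|X|/2}},\qquad \operatorname{imb}(X)=|X\cap Y|-|X\cap Z| .
\]
The normalization is by the geometric mean of the side lengths of the matrix; it makes $\rho$ multiplicative and bounded by $1$.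

\begin{lemma}\label{lem:rank}
For every partition $(Y,Z)$ the following hold.
\begin{itemize}
\item[(R1)] If $X_1,\dots,X_a\subseteq X$ are pairwise disjoint, $g_i\in L[X_i]$ is multilinear and $X'=X\setminus\bigcup_iX_i$, then $\rho_X(g_1\cdots g_a)=2^{-|X'|/2}\prod_i\rho_{X_i}(g_i)$.
\item[(R2)] $\rho_X(f+g)\le\rho_X(f)+\rho_X(g)$.
\item[(R3)] $\rho_X(g)\le2^{-|\operatorname{imb}(X)|/2}\le1$.
\item[(R4)] If $g\in L[X]$ has degree at most $1$, then $\rho_X(g)\le2^{1-|X|/2}$.
\end{itemize}
In particular, in \textup{(R1)} we have $\rho_X(g_1\cdots g_a)\le2^{-|X'|/2}$ and $\rho_X(g_1\cdots g_a)\le\rho_{X_i}(g_i)$ for each $i$.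
\end{lemma}

\begin{proof}
(R1) A multilinear monomial in $\bigcup X_i$ factors uniquely into monomials in the $X_i$, and its coefficient in $g_1\cdots g_a$ is the product of the coefficients of the factors. So the matrix of $g_1\cdots g_a$ over $\bigcup X_i$ is the Kronecker product of the $M_{X_i}(g_i)$, and the rank of a Kronecker product is the product of the ranks. Passing from $\bigcup X_i$ to $X$ adds only zero rows and columns and multiplies the denominator by $2^{|X'|/2}$.
(R2) Rank is subadditive.
(R3) The shorter side of $M_X(g)$ has length $2^{\min(|X\cap Y|,|X\cap Z|)}=2^{(|X|-|\operatorname{imb}(X)|)/2}$.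
(R4) All nonzero entries lie in the row or the column of the monomial $1$, so the rank is at most $2$.
The last sentence follows from (R1) and (R3).
\end{proof}

Thus a product loses rank for three reasons: variables are missing, a factor lives on an unbalanced set, or a factor is affine in many variables. The polynomial $F_{k,r}$ loses nothing.

\begin{lemma}\label{lem:full}
$\rho_{[n]}(F_{k,r})=1$ for every partition in the support of the distribution. In particular $F_{k,r}$ depends on every $x_i$.
\end{lemma}

\begin{proof}
Fix choices $c_\nu$ and coins that produce $(Y,Z)$. The matrix $M_{[n]}(F_{k,r})$ is square of size $2^{n/2}$ with entries in $K[\Lambda]$. Substitute $\lambda_{\nu,c_\nu}=1$ for all $\nu$ and $0$ for the other variables in $\Lambda$. At each vertex only the class $c_\nu$ survives, so $F_{k,r}$ becomes $\prod(1+xx')$ over the matched pairs. Each pair has one element in $Y$ and one in $Z$, and $1+xx'$ has the $2\times2$ identity as its matrix. With rows and columns ordered compatibly, the substituted matrix is a Kronecker product of identities, with determinant $1$. So the determinant of $M_{[n]}(F_{k,r})$ is a nonzero element of $K[\Lambda]$. If $F_{k,r}$ did not involve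 $x_i$, the rows or columns of monomials containing $x_i$ would be zero.
\end{proof}

\begin{example}[width one]\label{ex:width1}
For $F_{1,1}$ and $Y=\{1,2\}$, $Z=\{3,4\}$, with rows $1,x_1,x_2,x_1x_2$, columns $1,x_3,x_4,x_3x_4$ and $\sigma=\lambda_1+\lambda_2+\lambda_3$, the matrix is
\[
\begin{pmatrix}\sigma&0&0&\lambda_1\\0&\lambda_2&\lambda_3&0\\0&\lambda_3&\lambda_2&0\\ \lambda_1&0&0&\sigma\end{pmatrix},
\]
which is the identity at $\lambda=(0,1,0)$. Every $Y=\{a,a'\}$ of size two is in the support: take a class other than $a+a'$, so that $a$ and $a'$ lie in different pairs, and suitable coins.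

Suppose an sm-ABP of width $1$ computes $F_{1,1}$. Then $F_{1,1}=g_1\cdots g_\ell$, where $g_i$ is the sum of the labels in step $i$. Each $g_i$ has degree at most $1$, and the sets $X_i$ of variables $x$ in the steps are disjoint and cover $\{1,2,3,4\}$. If one $X_i$ is all of $\{1,2,3,4\}$, then $\rho\le2^{1-2}$ by (R4). Otherwise some $X_i$ has one or two elements; for $Y\supseteq X_i$ we get $\operatorname{imb}(X_i)\neq0$ and $\rho\le2^{-1/2}$ by (R3). Both contradict Lemma~\ref{lem:full}.
\end{example}

The example contains the dichotomy of the general proof: a piece with many variables is too simple, and pieces with few variables are unbalanced. For width $w>1$ the program is a sum of many products, and a partition that is bad for one product may be harmless for another. We therefore bound $\mathbb E\rho$, which is subadditive by (R2) and linearity, and we need it exponentially small in order to pay for the number of terms.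

\section{Disjoint sets are mostly unbalanced}\label{sec:imb}

We want to show that, among fixed disjoint sets $X_1,\dots,X_p$ of comparable size, all but a small fraction have $|\operatorname{imb}(X_i)|\ge T$, except with exponentially small probability. There are two obstacles. A matched pair inside $X_i$ contributes nothing to $\operatorname{imb}(X_i)$, so we must show that few elements have their partner in their own set. This holds if the sets are much smaller than some block size $B=b_j$, by the uniformity in Lemma~\ref{lem:partner}, and the independence of the blocks gives concentration. The second obstacle is that a pair with one element in $X_i$ and one in $X_{i'}$ correlates the two imbalances. A maximum cut removes this dependence.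

We use two standard facts. \emph{Hoeffding's inequality:} if $J_1,\dots,J_a$ are independent, $0\le J_i\le m_i$, not all $m_i$ are zero, $J=\sum J_i$ and $\theta\ge0$, then $\Pr[J-\mathbb EJ\ge\theta]\le\exp(-2\theta^2/\sum m_i^2)$. \emph{Central binomial bound:}
\begin{equation}\label{eq:binom}
\binom d{\lfloor d/2\rfloor}2^{-d}\le\frac1{\sqrt d}\qquad(d\ge1).
\end{equation}
Indeed, $a_i=\binom{2i}i4^{-i}=\prod_{l\le i}\frac{2l-1}{2l}$ satisfies $a_i^2(2i+1)=\prod_{l\le i}\frac{(2l-1)(2l+1)}{(2l)^2}\le1$, which settles $d=2i$; and for $d=2i+1$ we have $\binom{2i+1}i2^{-2i-1}=a_{i+1}\le1/\sqrt{2i+3}$.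

\begin{lemma}\label{lem:imb}
Let $0<\eta\le1$, let $B=b_j$ with $0\le j\le r-1$, and let $S=\eta B/320$. Let $T\ge1$ be an integer with $T\sqrt{40/S}\le2^{-8/\eta}$, and let $h\ge p\ge0$ be integers. Let $X_1,\dots,X_p\subseteq[n]$ be fixed disjoint sets with $S/10\le|X_i|\le2S$. Then
\[
\Pr\bigl[\#\{i:|\operatorname{imb}(X_i)|<T\}\ge\eta h\bigr]\le\exp\bigl(-\eta^3h/2048000\bigr)+2^{1-h}.
\]
\end{lemma}

Both size bounds matter: a set with fewer than $T$ elements has imbalance below $T$, and the set $[n]$ always has imbalance $0$.

\begin{proof}
If $h=0$ the bound exceeds $1$, and if $h>p=0$ the event is empty. Let $p\ge1$ and $A=\bigcup_iX_i$, so $|A|\le2Sh$. Call $x\in X_i$ \emph{inner} if its partner lies in $X_i$. If the event occurs, then one of the following holds: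
\begin{itemize}
\item[(1)] at least $\eta h/2$ indices $i$ have at least $|X_i|/2$ inner elements;
\item[(2)] at least $\eta h/2$ indices $i$ have fewer than $|X_i|/2$ inner elements and $|\operatorname{imb}(X_i)|<T$.
\end{itemize}

\emph{Event (1).} Let $J$ be the number of inner elements. Event (1) implies $J\ge\frac{\eta h}2\cdot\frac S{20}=\frac{\eta hS}{40}$. Condition on the choices at levels $0,\dots,j-1$ and write $J=\sum_DJ_D$, where $D$ runs over the active level-$j$ blocks and $J_D$ counts the inner elements in $D$. The number $J_D$ depends only on the matching inside $D$, so the $J_D$ are independent by Lemma~\ref{lem:partner}, and $0\le J_D\le m_D:=|A\cap D|$. An element $x\in X_i\cap D$ is inner with probability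
\[
\frac{|X_i\cap D|-1}{B-1}\le\frac{2S-1}{B-1}\le\frac{2S}B ,
\]
where the last inequality is equivalent to $2S\le B$. Hence $\mathbb EJ\le2Sh\cdot\frac{2S}B=\frac{\eta hS}{80}$, half of the threshold; this is the reason for the constant $320$. Also $0<\sum_Dm_D^2\le B|A|\le2BSh$. Hoeffding's inequality with $\theta=\eta hS/80$ bounds the conditional probability of (1), and hence its probability, by
\[
\exp\Bigl(-\frac{2\theta^2}{2BSh}\Bigr)=\exp\Bigl(-\frac{\eta^2hS}{6400B}\Bigr)=\exp\Bigl(-\frac{\eta^3h}{6400\cdot320}\Bigr)=\exp\Bigl(-\frac{\eta^3h}{2048000}\Bigr).
\]

\emph{Event (2).} Condition on the matching; only the coins remain random. Let $I$ be the set of indices $i$ with fewer than $|X_i|/2$ inner elements. Put $X_0=[n]\setminus A$ and form the multigraph on $\{0,1,\dots,p\}$ with one edge $\{i,i'\}$ for each matched pair that has one element in $X_i$ and the other in $X_{i'}$, $i\ne i'$. Each $i\in I$ has degree at least $|X_i|/2\ge S/20$. Split the vertices into two sides so that the number of cut edges is maximal. At every vertex at least half of the edges are cut, since otherwise moving that vertex to the other side would increase the cut. If (2) holds, then for one of the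 two sides $\Sigma$ at least $\eta h/4$ indices $i\in I\cap\Sigma$ have $|\operatorname{imb}(X_i)|<T$.

Fix a side $\Sigma$. For $i\in I\cap\Sigma$ let $E_i$ be the set of cut edges at $i$; then $|E_i|\ge S/40$. A pair in $E_i$ has one element in $X_i$ and the other in a set whose index is on the opposite side. So the $E_i$ are pairwise disjoint, and no pair in $E_i$ meets $X_{i'}$ for another $i'\in\Sigma$. Condition further on the coins of all pairs outside $\bigcup_{i\in I\cap\Sigma}E_i$. A pair contained in $X_i$ contributes $0$ to $\operatorname{imb}(X_i)$, an uncut edge at $i$ contributes a value that is now fixed, and each pair in $E_i$ contributes a uniform sign. Thus the imbalances $\operatorname{imb}(X_i)$, $i\in I\cap\Sigma$, are independent, and each is an integer constant plus a sum of $d=|E_i|\ge1$ independent uniform signs. Its values all have the same parity, each has probability at most $1/\sqrt d$ by \eqref{eq:binom}, and the interval $(-T,T)$ contains at most $T$ integers of a given parity. Therefore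
\[
\Pr[|\operatorname{imb}(X_i)|<T]\le T\sqrt{40/S}\le2^{-8/\eta}.
\]
A union bound over the at most $2^p$ subsets of $I\cap\Sigma$ of size $\lceil\eta h/4\rceil$ gives probability at most $2^p(2^{-8/\eta})^{\eta h/4}\le2^h2^{-2h}=2^{-h}$ for this side, and $2^{1-h}$ for both.
\end{proof}

\section{The structure of narrow programs}\label{sec:structure}

This section is deterministic, and it is the only place where syntactic multilinearity is exploited directly. A \emph{program} $P$ is an ABP over $L$ with layers $V_0=\{s\},V_1,\dots,V_\ell=\{t\}$, with edges labeled by variables $x_i$ or elements of $L$, in which every node and edge lies on an $s$--$t$ path and no $x_i$ occurs twice on an $s$--$t$ path. Every directed path in $P$ extends to an $s$--$t$ path, since its first node is reached from $s$ and its last node reaches $t$. \emph{Step $i$} consists of the edges from $V_{i-1}$ to $V_i$, and $\operatorname{var}(P)$ is the set of variables that occur as labels.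

Write $u\leadsto u'$ if there is a path from $u$ to $u'$; the empty path gives $u\leadsto u$. For $u\leadsto u'$ let $P_{uu'}$ be the subgraph formed by all $u$--$u'$ paths, let $X_{uu'}$ be the set of variables on its edges, and let $[u,u']$ be the sum over the $u$--$u'$ paths of the products of labels. Then $P_{uu'}$ is a program with $\operatorname{var}(P_{uu'})=X_{uu'}$, it computes the multilinear polynomial $[u,u']\in L[X_{uu'}]$, and it has no more nodes than $P$. If $u$ and $u'$ lie in consecutive layers, $[u,u']$ is the sum of the labels of the edges from $u$ to $u'$ and has degree at most $1$. We write $\rho_X(P)$ for $\rho_X([s,t])$.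

\begin{lemma}[cutting]\label{lem:cut}
If $u_0\leadsto u_1\leadsto\dots\leadsto u_a$, then the sets $X_{u_{i-1}u_i}$ are pairwise disjoint subsets of $X_{u_0u_a}$. Moreover, for $0=j_0\le j_1\le\dots\le j_a=\ell$,
\[
[s,t]=\sum\ \prod_{i=1}^a[u_{i-1},u_i],
\]
where the sum is over all sequences $u_i\in V_{j_i}$ with $s=u_0\leadsto u_1\leadsto\dots\leadsto u_a=t$.
\end{lemma}

\begin{proof}
Any choice of $u_{i-1}$--$u_i$ paths concatenates to a $u_0$--$u_a$ path, which gives the inclusion. If $x$ lay in two of the sets, we could choose two of these paths through edges labeled $x$ and extend to an $s$--$t$ path that reads $x$ twice. The identity groups the $s$--$t$ paths by the nodes they visit in the chosen layers.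
\end{proof}

In width one, each variable occurs in a single step. In larger width a variable may occur in steps that are far apart, on different paths, as in Figure~\ref{fig:sum}. The program then has to carry, through all layers in between, the information whether the variable may already have been read. The next lemma shows that this costs one unit of width. For $x\in\operatorname{var}(P)$ let $\operatorname{first}(x)$ and $\operatorname{last}(x)$ be the first and the last step that contains an edge labeled $x$. We say that $x$ \emph{straddles} layer $i$ if $\operatorname{first}(x)\le i\le\operatorname{last}(x)-1$, that is, if $x$ occurs both before and after $V_i$.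

\begin{lemma}[splitting]\label{lem:split}
Let $P$ be a program of width at most $v$ with at most $M$ nodes, and let $x$ straddle each of the layers $i,i+1,\dots,j$. Call a node $u$ in these layers \emph{late} if $x$ occurs on some $s$--$u$ path, and \emph{early} otherwise. Then each of these layers contains an early and a late node; in particular $v\ge2$. Let $u\in V_i$, $u'\in V_j$, $u\leadsto u'$. Then one of the following holds.
\begin{itemize}
\item[(a)] Both $u,u'$ are early or both are late, and $P_{uu'}$ has width at most $v-1$.
\item[(b)] The node $u$ is early, $u'$ is late, and
\[
[u,u']=\sum_{(a,b)}[u,a]\,[a,b]\,[b,u'],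
\]
where the sum is over the pairs of an early node $a$ and a late node $b$ joined by an edge from $a$ to $b$, with $u\leadsto a$ and $b\leadsto u'$. There are at most $vM$ such pairs. For each of them $P_{ua}$ and $P_{bu'}$ have width at most $v-1$, the factor $[a,b]$ has degree at most $1$, and $X_{ua},X_{ab},X_{bu'}$ are disjoint subsets of $X_{uu'}$.
\end{itemize}
\end{lemma}

For the program in Figure~\ref{fig:sum} and a variable $x$ that occurs in $G_1$ and in $G_3$, all layers of $G_2$ are straddled by $x$; there the start track is early and the done track is late.

\begin{proof}
Let $i\le l\le j$. Take an edge labeled $x$ in step $\operatorname{first}(x)\le l$ and an $s$--$t$ path through it; the node of this path in $V_l$ is late. Take an edge labeled $x$ in step $\operatorname{last}(x)\ge l+1$ and an $s$--$t$ path through it, and let $z$ be its node in $V_l$. Then $x$ occurs on a $z$--$t$ path, so $z$ is early, for otherwise some $s$--$t$ path through $z$ would read $x$ twice.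

The head of an edge that leaves a late node is late. So along any path within these layers the nodes are early up to some point and late from then on. This excludes $u$ late and $u'$ early. If $u$ is late, all nodes of $P_{uu'}$ are late; if $u'$ is early, all nodes of $P_{uu'}$ are early. In both cases each layer of $P_{uu'}$ omits a node of the corresponding layer of $P$, which proves (a). If $u$ is early and $u'$ is late, every $u$--$u'$ path has exactly one edge from an early node $a$ to a late node $b$; grouping the paths by $(a,b)$ gives the identity. There are at most $M$ choices of $a$ and then at most $v$ choices of $b$ in the next layer. Part (a), applied to the shorter ranges of layers, bounds the widths of $P_{ua}$ and $P_{bu'}$, and disjointness is Lemma~\ref{lem:cut}.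
\end{proof}

We now cut $P$ so that two things hold together: each piece is a single step or is covered by Lemma~\ref{lem:split}, and each variable is confined to a few neighboring pieces. A greedy rule does this: from each cut layer, jump as far as a variable straddling that layer allows. Put $i_0=0$ and, while $i_\kappa<\ell$,
\[
i_{\kappa+1}=\max\bigl(\{i_\kappa+1\}\cup\{\operatorname{last}(x)-1:\ x\text{ straddles layer }i_\kappa\}\bigr).
\]
Since $\operatorname{last}(x)-1<\ell$, the sequence increases strictly and ends exactly at $i_\sigma=\ell$ for some $\sigma$. \emph{Segment $\kappa$}, for $1\le\kappa\le\sigma$, consists of the steps $i_{\kappa-1}+1,\dots,i_\kappa$.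

\begin{lemma}[segments]\label{lem:seg}
\begin{itemize}
\item[(a)] Every segment is either a single step, or \emph{straddled}: one variable straddles all its layers $i_{\kappa-1},\dots,i_\kappa$.
\item[(b)] The segments in which a given variable occurs lie within three consecutive segments.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $i_\kappa>i_{\kappa-1}+1$, then $i_\kappa=\operatorname{last}(x)-1$ for some $x$ with $\operatorname{first}(x)\le i_{\kappa-1}$, and this $x$ straddles all layers from $i_{\kappa-1}$ to $i_\kappa$.
(b) Let $y$ first occur in segment $\kappa$, so $i_{\kappa-1}<\operatorname{first}(y)\le i_\kappa$. If $\operatorname{last}(y)\le i_\kappa$, then $y$ occurs in segment $\kappa$ only. Otherwise $y$ straddles layer $i_\kappa$, so $i_{\kappa+1}\ge\operatorname{last}(y)-1$. Then step $\operatorname{last}(y)$ lies in segment $\kappa+1$ or is the first step of segment $\kappa+2$.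
\end{proof}

\section{The expected rank of a narrow program}\label{sec:main}

Throughout this section $k,r,w,Q$ satisfy the hypotheses of Theorem~\ref{thm:lower}, and $M\ge1$. Put
\[
\eta=\frac1{120w^2},\qquad T=20(1+\lceil\log w\rceil),\qquad N_v=n^{5^{-(w-v)}}\ \ (1\le v\le w),\qquad \varepsilon_v=(w^7M)^v\,2^{1-Q/2}\ \ (0\le v\le w).
\]
Then $N_w=n$, $N_1=Q^5$, $N_{v-1}=N_v^{1/5}$, and $\varepsilon_v=w^7M\varepsilon_{v-1}\ge\varepsilon_{v-1}$. Since $2^{w-1}\ge w$, we have $T\le20w$.

\begin{proposition}\label{prop:main}
Let $1\le v\le w$. Every program $P$ of width at most $v$ with at most $M$ nodes and $|\operatorname{var}(P)|\ge N_v$ satisfies $\mathbb E[\rho_{\operatorname{var}(P)}(P)]\le\varepsilon_v$.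
\end{proposition}

The induction on $v$ passes from a program on $N$ variables to subprograms on at least $N^{1/5}$ variables. We control neither which variables these are nor how many, beyond this lower bound. So for every $N$ between $Q^5$ and $n$ we need a block size $B$ adapted to $N$, with a threshold $S$ proportional to $B$ between ``short'' and ``long'' segments. The size $B$ must be small, so that there are many pieces of about $S$ variables and the failure probability in Lemma~\ref{lem:imb} is tiny. It must be large, so that a long segment leaves enough variables for the next round. Because $b_{j-1}=b_j^2$, the scales have no large gaps, and the hypothesis $b_{r-1}\le Q^{5/2}$ says that they reach far enough down. The hypothesis $Q\ge2^{2000w^2}$ enters only through numerical inequalities, for which we use $w^2\le2^{w^2}$.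

\begin{lemma}[choice of scale]\label{lem:scale}
Let $Q^5\le N\le n$. There is $B\in\{b_1,\dots,b_{r-1}\}$ with $N^{1/4}<B\le N^{1/2}$, and $S=\eta B/320$ satisfies
\[
\text{\textup{(i)} } S\ge40N^{1/5}\ge40Q,\qquad\text{\textup{(ii)} } T\sqrt{40/S}\le2^{-8/\eta},\qquad\text{\textup{(iii)} } T\le S/2 .
\]
\end{lemma}

\begin{proof}
Since $b_{r-1}\le Q^{5/2}\le\sqrt N$, there is a largest $B=b_j$ among $b_0,\dots,b_{r-1}$ with $B\le\sqrt N$. As $b_0=n\ge N>\sqrt N$, we have $j\ge1$, and $B^2=b_{j-1}>\sqrt N$ by maximality.

(i) We have $S>N^{1/4}/(38400w^2)$ and $N^{1/4}=N^{1/5}N^{1/20}$, where $N^{1/20}\ge Q^{1/4}\ge2^{500w^2}\ge2^{21}w^2\ge40\cdot38400\,w^2$.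
(ii) We have $Q\ge2^{80w^2}2^{1920w^2}\ge400w^2\,2^{1920w^2}\ge T^22^{1920w^2}$. By (i), $40T^2/S\le2^{-1920w^2}$, and $8/\eta=960w^2$.
(iii) By (ii), $S\ge40T^2\ge2T$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
We use induction on $v$; for $v=1$ the induction hypothesis will not be invoked. Let $W=\operatorname{var}(P)$ and $N=|W|$, so $Q^5=N_1\le N_v\le N\le n$. Take $B$ and $S$ from Lemma~\ref{lem:scale}. Call a segment of $P$ \emph{long} if at least $S$ distinct variables occur on its edges, and \emph{short} otherwise. Everything defined from $P$ alone is independent of the random partition.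

\medskip
\noindent\textbf{Case A: all segments are short.}
Merge consecutive segments into \emph{groups} from left to right, closing a group as soon as at least $S$ variables occur in it. Let $1,\dots,h$ be the groups and $U_\kappa$ the set of variables of group $\kappa$. A group has fewer than $S$ variables before its last segment is added, and that segment is short, so $|U_\kappa|<2S$ for all $\kappa$; also $|U_\kappa|\ge S$ for $\kappa\le h-1$. From $N\le\sum|U_\kappa|<2Sh$ and $B\le\sqrt N$ we get
\begin{equation}\label{eq:h}
h>\frac N{2S}=\frac{160N}{\eta B}\ge\frac{160\sqrt N}\eta ,
\end{equation}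
in particular $h\ge Q$ and $h\ge8$. Each group contains at least one segment, so by Lemma~\ref{lem:seg}(b)
\begin{equation}\label{eq:local}
U_\kappa\cap U_{\kappa'}=\emptyset\qquad\text{whenever }|\kappa-\kappa'|\ge3 .
\end{equation}
Cutting at the group boundaries (Lemma~\ref{lem:cut}) writes $[s,t]$ as a sum of at most $w^{h-1}$ terms $\prod_{\kappa=1}^h[u_{\kappa-1},u_\kappa]$.

\emph{Bad groups.} A union bound over the $w^{h-1}$ terms would be too expensive for Lemma~\ref{lem:imb}. Bounded width saves us: in each group only $w^2$ sets of variables can occur as the set of a factor. Number the nodes in each layer by distinct elements of $[w]$. For $\alpha,\beta\in[w]$ let $X^\kappa_{\alpha\beta}=X_{uu'}\subseteq U_\kappa$, where $u$ is node $\alpha$ of the first layer and $u'$ is node $\beta$ of the last layer of group $\kappa$; let $X^\kappa_{\alpha\beta}=\emptyset$ if these nodes do not exist or $u\not\leadsto u'$. Call $\kappa$ \emph{bad} if for some $(\alpha,\beta)$ both $|X^\kappa_{\alpha\beta}|\ge S/10$ and $|\operatorname{imb}(X^\kappa_{\alpha\beta})|<T$. Fix $(\alpha,\beta)$ and a residue modulo $3$. The sets $X^\kappa_{\alpha\beta}$ with $\kappa$ in that residue class and $|X^\kappa_{\alpha\beta}|\ge S/10$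 are disjoint by \eqref{eq:local}, have size at most $2S$, and number at most $h$. By Lemma~\ref{lem:scale}(ii), Lemma~\ref{lem:imb} applies to each of these $3w^2$ families. So outside an event $\mathcal E$ of probability at most
\[
3w^2\bigl(\exp(-\eta^3h/2048000)+2^{1-h}\bigr)
\]
there are at most $3w^2\eta h=h/40$ bad indices. This is the reason for the choice of $\eta$.

\emph{One term.} Assume $\mathcal E$ does not occur, and fix a term. Let $X^\kappa=X_{u_{\kappa-1}u_\kappa}$, which is one of the sets $X^\kappa_{\alpha\beta}$. The $X^\kappa$ are disjoint; let $W'=W\setminus\bigcup_\kappa X^\kappa$ be the set of missing variables. By (R1) and (R3),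
\begin{equation}\label{eq:term}
\rho_W(\text{term})\le2^{-|W'|/2}\prod_{\kappa=1}^h2^{-|\operatorname{imb}(X^\kappa)|/2}.
\end{equation}
A set $X^\kappa$ may be much smaller than $U_\kappa$, because the term may skip variables of $U_\kappa$ or read them in a neighboring group. We therefore look at windows of five groups. Consider the \emph{centers} $\kappa\equiv3\pmod5$ with $3\le\kappa\le h-1$ and their \emph{windows} $\{\kappa-2,\dots,\kappa+2\}\cap[h]$. There are $\lfloor(h+1)/5\rfloor\ge(h-3)/5$ centers, the windows are disjoint, and the sets $U_\kappa$ of the centers are disjoint by \eqref{eq:local}. At most $h/40$ windows contain a bad index, so at least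
\[
\frac{h-3}5-\frac h{40}\ge\frac h{10}
\]
windows contain none; the inequality is equivalent to $h\ge8$. Let $\kappa$ be the center of such a window; $|U_\kappa|\ge S$. If $|W'\cap U_\kappa|\ge S/2$, these missing variables contribute a factor at most $2^{-S/4}\le2^{-T/2}$ to \eqref{eq:term}, by Lemma~\ref{lem:scale}(iii). Otherwise more than $S/2$ elements of $U_\kappa$ are covered by sets $X^{\kappa'}$, and by \eqref{eq:local} only the at most five $\kappa'$ in the window can take part. So $|X^{\kappa'}|\ge S/10$ for some $\kappa'$ in the window; as $\kappa'$ is not bad, $|\operatorname{imb}(X^{\kappa'})|\ge T$, and the factor of $\kappa'$ in \eqref{eq:term} is at most $2^{-T/2}$. Different windows use disjoint parts of $W'$ and different indices $\kappa'$. Hence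
\[
\rho_W(\text{term})\le2^{-Th/20}=2^{-(1+\lceil\log w\rceil)h}\le w^{-h}2^{-h}.
\]
The value of $T$ was chosen so that this beats the number of terms: by (R2), $\rho_W(P)\le2^{-h}$ outside $\mathcal E$.

\emph{The expectation.} On $\mathcal E$ we use $\rho_W(P)\le1$. By \eqref{eq:h},
\[
\frac{\eta^3h}{2048000}\ge\frac{\eta^2\sqrt N}{12800}\ge\frac{Q^{5/2}}{184320000\,w^4}\ge Q,
\]
since $Q^{3/2}\ge2^{3000w^2}\ge2^{28}w^4\ge184320000\,w^4$. Together with $h\ge Q$ this gives
\[
\mathbb E\rho_W(P)\le3w^2\bigl(2^{-Q}+2\cdot2^{-Q}\bigr)+2^{-Q}\le10w^22^{-Q}\le2^{-Q/2}\le\varepsilon_v ,
\]
where $10w^2\le2^{Q/2}$ because $Q\ge2000w^2$.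

\medskip
\noindent\textbf{Case B: some segment $\kappa$ is long.}
Let $U$ be its set of variables, $|U|\ge S$. By Lemma~\ref{lem:seg}(b) the variables of $U$ occur only in segments $\kappa-2,\dots,\kappa+2$. Put $\kappa_0=\max(\kappa-3,0)$ and $\kappa_1=\min(\kappa+2,\sigma)$, and cut $P$ at the at most six layers $i_{\kappa_0},\dots,i_{\kappa_1}$. By Lemma~\ref{lem:cut}, $[s,t]$ is a sum of at most $w^6$ terms
\[
[s,u_{\kappa_0}]\,[u_{\kappa_0},u_{\kappa_0+1}]\cdots[u_{\kappa_1-1},u_{\kappa_1}]\,[u_{\kappa_1},t]
\]
whose factors have disjoint sets of variables. The two outer factors contain no variable of $U$, and each of the at most five inner factors spans a single segment. We claim that every term satisfies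
\begin{equation}\label{eq:B}
\mathbb E\rho_W(\text{term})\le wM\varepsilon_{v-1}.
\end{equation}
Then (R2) gives $\mathbb E\rho_W(P)\le w^7M\varepsilon_{v-1}=\varepsilon_v$. By Lemma~\ref{lem:scale}(i),
\begin{equation}\label{eq:S}
2^{1-S/80}\le2^{1-Q/2}=\varepsilon_0\le\varepsilon_{v-1},\qquad\text{and}\qquad S/40\ge N^{1/5}\ge N_{v-1}\ \text{ if }v\ge2 .
\end{equation}

Fix a term. If at least $S/2$ variables of $U$ lie in none of the sets of its factors, then $\rho_W(\text{term})\le2^{-S/4}\le\varepsilon_{v-1}$ by Lemma~\ref{lem:rank} and \eqref{eq:S}. Otherwise some inner factor $[u,u']$ has $|X|\ge S/10$, where $X=X_{uu'}$, and $\rho_W(\text{term})\le\rho_X([u,u'])$ by Lemma~\ref{lem:rank}. It remains to bound $\mathbb E\rho_X([u,u'])$ by $wM\varepsilon_{v-1}$. By Lemma~\ref{lem:seg}(a) there are two possibilities for the segment spanned by $[u,u']$.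

\emph{A single step.} Then $[u,u']$ has degree at most $1$, and $\rho_X([u,u'])\le2^{1-S/20}\le\varepsilon_{v-1}$ by (R4) and \eqref{eq:S}.

\emph{A straddled segment.} Lemma~\ref{lem:split} applies, and $v\ge2$. In its case (a), $P_{uu'}$ is a program of width at most $v-1$ with at most $M$ nodes and $|X|\ge S/10\ge N_{v-1}$ variables, so $\mathbb E\rho_X([u,u'])\le\varepsilon_{v-1}$ by induction. In its case (b), $[u,u']$ is a sum of at most $wM$ products $[u,a][a,b][b,u']$, and it suffices to bound $\mathbb E\rho_X$ of each product by $\varepsilon_{v-1}$. The set $X$ is the disjoint union of $X_{ua}$, $X_{ab}$, $X_{bu'}$ and the remainder $X'$, so one of the four has at least $S/40$ elements.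
\begin{itemize}
\item If $|X'|\ge S/40$, then $\rho_X\le2^{-S/80}\le\varepsilon_{v-1}$.
\item If $|X_{ab}|\ge S/40$, then $\rho_X\le\rho_{X_{ab}}([a,b])\le2^{1-S/80}\le\varepsilon_{v-1}$ by (R4).
\item If $|X_{ua}|\ge S/40$, then $\rho_X\le\rho_{X_{ua}}([u,a])$, and $P_{ua}$ has width at most $v-1$, at most $M$ nodes and at least $N_{v-1}$ variables, so the expectation is at most $\varepsilon_{v-1}$ by induction. The same argument applies to $P_{bu'}$ if $|X_{bu'}|\ge S/40$.
\end{itemize}
All case distinctions depend on $P$ only, so the induction hypothesis is applied to fixed programs under the same distribution. This proves \eqref{eq:B}.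
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let an sm-ABP over $K$ of width at most $w$ with $M$ nodes compute $F_{k,r}$. Replace any variable outside $\{x_1,\dots,x_n\}\cup\Lambda$ by the constant $0$; this does not change the computed polynomial. Regard the variables in $\Lambda$ as elements of $L$ and delete all nodes that are not on $s$--$t$ paths. The result is a program $P$ of width at most $w$ with at most $M$ nodes, and $\operatorname{var}(P)=[n]$ because $F_{k,r}$ depends on every $x_i$. Lemma~\ref{lem:full} and Proposition~\ref{prop:main} with $v=w$, $N_w=n$ give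
\[
1=\mathbb E\rho_{[n]}(P)\le(w^7M)^w2^{1-Q/2},
\]
so $\log M\ge\frac Q{2w}-\frac1w-7\log w$. Since $4+28w\log w\le32w^2\le Q$, we have $\frac1w+7\log w\le\frac Q{4w}$, and $M\ge2^{Q/(4w)}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sep}]
Let $m\ge4$ and $n=2^{2^k}\le m<2^{2^{k+1}}=n^2$. By Lemma~\ref{lem:formula}, $f_m$ has at most $m^3$ variables, degree at most $m^3$, and a syntactic multilinear formula of size $\mathrm{poly}(m)$ and depth $O(\log m)$. So $(f_m)\in\text{sm-VNC}^1$. Suppose $(f_m)$ had sm-ABPs of constant width $w$ and polynomial size. With $r=k$ we have $Q=n^{5^{-w}}\ge m^{5^{-w}/2}\ge2^{2000w^2}$ for all large $m$, and then $b_{r-1}=b_{k-1}=4\le Q^{5/2}$. By Theorem~\ref{thm:lower} the number of nodes is at least $2^{m^{5^{-w}/2}/(4w)}$, which is superpolynomial in $m$, a contradiction.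
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
The first sentence is Lemma~\ref{lem:upper}; with $r=3w$ and with $r=k=\log\log n$ it gives the upper bounds in (a) and (b).

(a) Let $r=3w\le k$. Comparing exponents of $n$, the hypothesis $b_{r-1}\le Q^{5/2}$ reads $2^{-(3w-1)}\le\frac525^{-w}$, that is, $5^w\le\frac548^w$, which holds. For fixed $w$ and large $k$ also $Q\ge2^{2000w^2}$, and Theorem~\ref{thm:lower} applies.

(b) Let $r=k\ge4$ and $w=\lfloor k/4\rfloor$. From $5^3<2^7$ we get $5^w\le2^{7k/12}$, so
\[
\log Q=2^k/5^w\ge2^{5k/12}=(\log n)^{5/12}.
\]
For large $k$ this exceeds $2000w^2$, since $w\le k/4$, and $b_{k-1}=4\le Q^{5/2}$. Theorem~\ref{thm:lower} gives size at least $2^{Q/(4w)}$, and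
\[
\log\frac Q{4w}\ge2^{5k/12}-\log k\ge2^{0.4k}=(\log n)^{0.4}
\]
for large $k$, because $5/12>0.4$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{thesis}
\emph{A Study of Width Bounded Arithmetic Circuits and the Complexity of Matroid Isomorphism},
\texttt{https://www.imsc.res.in/\allowbreak xmlui/\allowbreak bitstream/\allowbreak handle/\allowbreak 123456789/\allowbreak 177/\allowbreak HBNITH\%2017.pdf?\allowbreak sequence=1}.

\end{thebibliography}
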